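\title{Binary forms of degree $de$ as sums of $d$ powers of forms of degree $e$}

\begin{abstract}
We prove a conjecture of Boris Shapiro: every complex binary form of degree $de$ is a sum of at most $d$ $d$-th powers of forms of degree $e$. For $d\ge 3$ we prove more: unless the form is zero or a power of a linear form, the summands can be chosen pairwise non-proportional and at a point where the sum-of-powers map is a submersion. The proof lets $d-1$ of the powers collide, degenerates the form to a monomial, and obtains the identity $x^ky^{de-k}-p^d=q^2z$ that it needs from the Riemann existence theorem. The result holds over every algebraically closed field of characteristic $0$, and the bound $d$ is optimal when $e=1$ or $d\le e+1$.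
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $k\ge 0$ let $V_k$ be the space of homogeneous polynomials of degree $k$ in $x,y$ with complex coefficients; these are the binary forms of degree $k$, and $\dim V_k=k+1$. A nonzero form of degree $k$ is a product of $k$ linear forms, unique up to order and scalars, so it has roots in $\mathbb P^1$ whose multiplicities add up to $k$. It is \emph{squarefree} if all its roots are simple, and two forms are \emph{coprime} if they have no common root.

Fix positive integers $d$ and $e$. The $d$-th power of a form of degree $e$ has degree $de$, and one can ask how many such powers are needed to write an arbitrary form of degree $de$. The following conjecture of Boris Shapiro is posed in \cite{monic}.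

\begin{quote}
\emph{For every $F\in V_{de}$ there exist $r\le d$ and $f_1,\dots,f_r\in V_e$ with $F=f_1^d+\dots+f_r^d$.}
\end{quote}

The statement was known for $e=1$, for $d=1,2$, and for $(d,e)=(3,2)$. For $d=1$ there is nothing to prove. For $d=2$, split the $2e$ linear factors of $F$ into two groups of $e$, so that $F=AB$ with $A,B\in V_e$; then
\begin{equation}\label{eq:squares}
F=\Big(\frac{A+B}{2}\Big)^2+\Big(\frac{A-B}{2i}\Big)^2 .
\end{equation}

Two extreme cases suggest the number $d$. A sum of $r$ powers depends on $r(e+1)$ parameters, so to fill $V_{de}$ one needs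
\[
r\ \ge\ \frac{de+1}{e+1}=d-\frac{d-1}{e+1},
\]
and this forces $r\ge d$ as soon as $d\le e+1$. At the other extreme, $e=1$, the count gives only about $d/2$, but the single form $x^{d-1}y$ needs $d$ powers (Section~\ref{sec:rest}). For instance, $6xy^2=(x+y)^3+(x-y)^3-2x^3$ is a sum of three cubes of linear forms and not of two.

This example also shows the difficulty. The forms $\varepsilon^{-1}\big((y+\varepsilon x)^3-y^3\big)$ are sums of two cubes, since constants are absorbed over $\mathbb C$, and they tend to $3xy^2$ as $\varepsilon\to0$. So the set of sums of a given number of powers need not be closed, and a decomposition of a dense set of forms says nothing about the remaining ones. We therefore work with an \emph{open} property. Put $n=de$ and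
\[
\Phi\colon V_e^{\,d}\to V_n,\qquad \Phi(f_1,\dots,f_d)=f_1^d+\dots+f_d^d .
\]
Its differential at $f=(f_1,\dots,f_d)$ is $D\Phi_f(h_1,\dots,h_d)=d\sum_i f_i^{d-1}h_i$, so $D\Phi_f$ is surjective exactly when $\sum_i f_i^{d-1}V_e=V_{n}$. In that case all forms near $\Phi(f)$ lie in the image of $\Phi$.

\begin{theorem}\label{thm:A}
For all $d,e\ge1$, every $F\in V_{de}$ is a sum of at most $d$ $d$-th powers of forms of degree $e$.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(a)] Let $d\ge3$ and $e\ge1$, and let $F\in V_{de}$ be nonzero and not of the form $\ell^{de}$ with $\ell\in V_1$. Then $F=\sum_{i=1}^d f_i^d$ with $f_1,\dots,f_d\in V_e$ nonzero and pairwise non-proportional, and with $D\Phi_f$ surjective. In particular, $\Phi^{-1}(F)$ is smooth of dimension $d-1$ at $f$.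
\item[(b)] Let $d=2$. A nonzero $F\in V_{2e}$ equals $\Phi(f)$ for some $f$ with $D\Phi_f$ surjective if and only if $F=AB$ with $A,B\in V_e$ coprime. Hence the hypothesis $d\ge3$ in \textup{(a)} cannot be dropped for any $e\ge2$, as $F=xy^{2e-1}$ shows.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(a)] Theorem~\ref{thm:A} holds over every algebraically closed field of characteristic $0$.
\item[(b)] Let $N(d,e)$ be the least $N$ such that every $F\in V_{de}$ is a sum of at most $N$ $d$-th powers of forms of degree $e$. Then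
\[
\Big\lceil\frac{de+1}{e+1}\Big\rceil\le N(d,e)\le d,
\]
and $N(d,e)=d$ whenever $e=1$ or $d\le e+1$.
\end{enumerate}
\end{theorem}

For $e\ge2$ and $d\ge e+2$ we claim only the two bounds in (b).

Call $F\in V_n$ \emph{regular} if it has a decomposition as in Theorem~\ref{thm:B}(a). The group $GL_2$ acts on all the spaces $V_k$ by linear substitutions, compatibly with products, so it preserves regularity. Multiplication of $F$ by a nonzero scalar $\mu^d$ also preserves it: replace each $f_i$ by $\mu f_i$.

The proof of Theorem~\ref{thm:B}(a) has three parts. In Section~\ref{sec:degen} we degenerate $\Phi$ to a simpler map $\Psi$, degenerate $F$ to a monomial $x^ky^{n-k}$, and show that a submersive preimage of the monomial under $\Psi$ deforms back to a regular decomposition of $F$. In Section~\ref{sec:crit} we show that such a preimage exists for any form $F_0$ with an identity $F_0-p^d=q^2z$ satisfying coprimality conditions. In Section~\ref{sec:cover} we construct this identity for monomials from a cover of the sphere branched over three points. From Section~\ref{sec:degen}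 to Section~\ref{sec:cover} we assume $d\ge3$.

\section{The method for binary cubics}\label{sec:cubic}

Every step of the proof is visible for $d=3$, $e=1$. Let two of the three cubes approach each other: for linear forms $p,v_0,v_1$ and $\varepsilon\ne0$,
\[
p^3+\frac{(v_0+\varepsilon v_1)^3-(v_0-\varepsilon v_1)^3}{2\varepsilon}=p^3+3v_0^2v_1+\varepsilon^2v_1^3=:\Psi_\varepsilon(p,v_0,v_1).
\]
For $\varepsilon\neq0$ every value of $\Psi_\varepsilon$ is a sum of three cubes. The limit $\Psi_0=p^3+3v_0^2v_1$ is no longer such a sum, but the equation $\Psi_0=F_0$ has a geometric meaning: subtract a cube from $F_0$ so that the difference has a double root. For $F_0=27xy^2$ we have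
\begin{equation}\label{eq:cubic}
27xy^2=(x+2y)^3-(x-y)^2(x+8y),
\end{equation}
because $(x-y)^2(x+8y)=x^3+6x^2y-15xy^2+8y^3$. So take $p=x+2y$, $v_0=x-y$, $v_1=-(x+8y)/3$.

At this point $\Psi_0$ is a submersion. The kernel of its differential consists of the triples $(\pi,u_0,u_1)$ of linear forms with
\[
3p^2\pi+6v_0v_1u_0+3v_0^2u_1=0 .
\]
Evaluate at the root $(1,1)$ of $v_0$, where $p\ne0$: this gives $\pi(1,1)=0$, so $\pi\in\mathbb Cv_0$. If $\pi=0$, divide by $v_0$ and evaluate again; since $v_1(1,1)\neq0$, we get $u_0\in\mathbb Cv_0$. If also $u_0=0$, then $u_1=0$. The kernel has dimension at most $2$, so the rank is at least $6-2=4=\dim V_3$.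

By the inverse function theorem with $\varepsilon$ as a parameter, every cubic near $27xy^2$ is a value of $\Psi_\varepsilon$ for some small $\varepsilon\ne0$, hence a sum of three cubes. Finally, a nonzero cubic $F$ that is not a cube has a simple root. After a linear substitution and a scaling, $F=xG(x,y)$ with $G(0,1)=27$, and $\lambda^{-1}F(\lambda x,y)=xG(\lambda x,y)$ tends to $27xy^2$ as $\lambda\to0$. So a form equivalent to $F$ lies near $27xy^2$, and $F$ is a sum of three cubes.

For general $d$ and $e$ three things change. We need a collision of $d-1$ powers; we must solve a nonlinear system in place of reading off $v_1$; and the analog of \eqref{eq:cubic} must be found for every monomial.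

\section{Colliding powers and degeneration to monomials}\label{sec:degen}

Place $d-1$ forms on a polynomial curve in $V_e$ and let them tend to one point of the curve. A suitable combination of their $d$-th powers then tends to a Taylor coefficient of the $d$-th power of the curve. Roots of unity make the computation exact.

For $v=(v_0,\dots,v_{d-2})\in V_e^{\,d-1}$ put $v(s)=\sum_{i=0}^{d-2}s^iv_i$. Then $v(s)^d$ is a polynomial in $s$ with coefficients in $V_n$, and we write $[s^m]$ for the coefficient of $s^m$. Define, for $\varepsilon\in\mathbb C$,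
\[
\Psi_\varepsilon\colon V_e\times V_e^{\,d-1}\to V_n,\qquad
\Psi_\varepsilon(p,v)=p^d+\sum_{a\ge0}\varepsilon^{a(d-1)}\,[s^{d-2+a(d-1)}]\,v(s)^d .
\]
The sum is finite, so $\Psi_\varepsilon(p,v)$ is polynomial in $(\varepsilon,p,v)$. At $\varepsilon=0$ we get
\[
\Psi(p,v):=\Psi_0(p,v)=p^d+R(v),\qquad R(v)=[s^{d-2}]\,v(s)^d .
\]
For $d=3$ this is the family of Section~\ref{sec:cubic}.

\begin{lemma}\label{lem:factor}
Let $\varepsilon\ne0$. For each $\omega$ with $\omega^{d-1}=1$ choose $\mu_\omega$ with $\mu_\omega^d=\omega/((d-1)\varepsilon^{d-2})$. Then $A_\varepsilon(p,v)=\big(p,(\mu_\omega v(\omega\varepsilon))_\omega\big)$ is a linear isomorphism $V_e\times V_e^{\,d-1}\to V_e^{\,d}$, and $\Psi_\varepsilon=\Phi\circ A_\varepsilon$.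
\end{lemma}

\begin{proof}
The map $v\mapsto(v(\omega\varepsilon))_\omega$ is given by the Vandermonde matrix $((\omega\varepsilon)^i)$ of size $d-1$ with distinct nodes $\omega\varepsilon$, so $A_\varepsilon$ is an isomorphism. Write $v(s)^d=\sum_r s^rC_r$. Then
\[
\Phi(A_\varepsilon(p,v))-p^d=\frac{1}{(d-1)\varepsilon^{d-2}}\sum_\omega\omega\,v(\omega\varepsilon)^d=\frac{1}{(d-1)\varepsilon^{d-2}}\sum_r\varepsilon^rC_r\sum_\omega\omega^{1+r}.
\]
The inner sum is $d-1$ if $r\equiv d-2\pmod{d-1}$ and $0$ otherwise, so only the terms $r=d-2+a(d-1)$ remain, with coefficient $\varepsilon^{a(d-1)}$.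
\end{proof}

One power is kept out of the collision on purpose. If all $d$ powers collide, the limit $[s^{d-1}]\,v(s)^d$ is divisible by $v_0$, so for a monomial target $v_0$ must be a monomial; for $e\ge3$ it is then not squarefree, while Section~\ref{sec:crit} interpolates at $e$ distinct roots of $v_0$. The free summand $p^d$ removes this constraint.

\begin{definition}
A form $F_0\in V_n$ is \emph{good} if $F_0=\Psi(p,v)$ for some $(p,v)$ such that $D\Psi_{(p,v)}$ is surjective, $p$ and $v_0$ are linearly independent, and $v_0$ and $v_1$ are linearly independent.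
\end{definition}

The form $v_1$ exists because $d\ge3$. The two independence conditions serve only to keep the summands non-proportional after the deformation.

\begin{lemma}\label{lem:open}
If $F_0$ is good, then all forms in some neighborhood of $F_0$ are regular.
\end{lemma}

\begin{proof}
Let $w=(p,v)$ be as in the definition, and let $T$ be a linear complement of $\ker D\Psi_w$, so that $D\Psi_w$ restricts to an isomorphism $T\to V_n$. Consider the polynomial map
\[
H\colon\mathbb C\times T\to\mathbb C\times V_n,\qquad H(\varepsilon,\theta)=(\varepsilon,\Psi_\varepsilon(w+\theta)).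
\]
Its differential at $(0,0)$ is block triangular with diagonal blocks $1$ and $D\Psi_w|_T$, hence invertible. By the holomorphic inverse function theorem, $H$ maps every neighborhood of $(0,0)$ onto a set that contains a neighborhood of $(0,F_0)$.

Write $w+\theta=(\tilde p,\tilde v)$. Recall that two vectors are linearly independent if and only if their wedge product in $\bigwedge^2V_e$ is nonzero. For distinct $(d-1)$-th roots of unity $\omega,\eta$,
\[
\tilde v(\omega\varepsilon)\wedge\tilde v(\eta\varepsilon)=\sum_{i<j}\varepsilon^{i+j}(\omega^i\eta^j-\omega^j\eta^i)\,\tilde v_i\wedge\tilde v_j=\varepsilon\,W_{\omega,\eta}(\varepsilon,\theta),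
\]
where $W_{\omega,\eta}$ is polynomial and $W_{\omega,\eta}(0,0)=(\eta-\omega)\,v_0\wedge v_1\ne0$. The following conditions on $(\varepsilon,\theta)$ are open and hold at $(0,0)$:
\begin{enumerate}
\item[(i)] the differential of $\Psi_\varepsilon$ at $w+\theta$ is surjective (a maximal minor is nonzero);
\item[(ii)] $\tilde p\wedge\tilde v(\omega\varepsilon)\ne0$ for all $\omega$ (the value at $(0,0)$ is $p\wedge v_0$);
\item[(iii)] $W_{\omega,\eta}(\varepsilon,\theta)\neq0$ for all $\omega\ne\eta$.
\end{enumerate}
Let $U$ be a neighborhood of $(0,0)$ on which they hold. Then $H(U)$ contains $\{\varepsilon\}\times N$ for some $\varepsilon\ne0$ and some neighborhood $N$ of $F_0$. For $F\in N$ there is $\theta$ with $(\varepsilon,\theta)\in U$ and $F=\Psi_\varepsilon(w+\theta)=\Phi(f)$, where $f=A_\varepsilon(w+\theta)$. Since $A_\varepsilon$ is a linear isomorphism, (i) says that $D\Phi_f$ is surjective. The entries of $f$ are $\tilde p$ and nonzero multiples of the $\tilde v(\omega\varepsilon)$, so by (ii) and (iii) any two of them are linearly independent.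
\end{proof}

\begin{lemma}\label{lem:torus}
Let $1\le k\le n-1$. If $x^ky^{n-k}$ is good, then every $F\in V_n$ with a root of multiplicity exactly $k$ is regular.
\end{lemma}

\begin{proof}
After a linear substitution the root is $x=0$, so $F=x^kG(x,y)$ with $G(0,1)\ne0$, and after scaling $G(0,1)=1$. Then $F_\lambda:=\lambda^{-k}F(\lambda x,y)=x^kG(\lambda x,y)$ tends to $x^kG(0,y)=x^ky^{n-k}$ as $\lambda\to0$. By Lemma~\ref{lem:open}, $F_\lambda$ is regular for some $\lambda\ne0$, and $F$ differs from $F_\lambda$ by a linear substitution and a scalar.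
\end{proof}

It remains to prove that the monomials $x^ky^{n-k}$ with $1\le k\le n-1$ are good.

\section{A criterion for goodness}\label{sec:crit}

The advantage of $\Psi$ over $\Phi$ is that $R$ is triangular with respect to powers of $v_0$. For $d=3,4,5$ the multinomial theorem gives
\[
R=3v_0^2v_1,\qquad R=v_0^2\,(6v_1^2+4v_0v_2),\qquad R=v_0^2\,(10v_1^3+20v_0v_1v_2+5v_0^2v_3).
\]
So $\Psi(p,v)=F_0$ forces $F_0-p^d=q^2z$ with $q=v_0$. Conversely, given such an identity, one can solve for $v_1,v_2,\dots$ in turn, modulo $q$, modulo $q^2$, and so on, as in an expansion of $z$ in powers of $q$.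

\begin{proposition}\label{prop:crit}
Let $F_0\in V_n$, and suppose that $F_0-p^d=q^2z$ with $p,q\in V_e$ and $z\in V_{(d-2)e}$, where $q$ is nonzero and squarefree and neither $p$ nor $z$ vanishes at a root of $q$. Then $F_0$ is good.
\end{proposition}

\begin{proof}
Let $\xi_1,\dots,\xi_e\in\mathbb C^2\setminus\{0\}$ represent the $e$ distinct roots of $q$. We use two consequences of squarefreeness.
\begin{enumerate}
\item[(D)] A form that vanishes at all $\xi_i$ is divisible by $q$. In particular, such a form of degree $e$ lies in $\mathbb Cq$.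
\item[(I)] The evaluation map $V_e\to\mathbb C^e$, $h\mapsto(h(\xi_i))_i$, is surjective, because its kernel $\mathbb Cq$ has dimension $1$ and $\dim V_e=e+1$.
\end{enumerate}

\emph{Step 1: the structure of $R$.} Treat $v_0,\dots,v_{d-2}$ as indeterminates. The monomials of $R$ are the products $\prod_i v_i^{m_i}$ with $\sum_i m_i=d$ and $\sum_i im_i=d-2$, each with the multinomial coefficient $d!/\prod_i m_i!$. Subtracting the two equations gives $m_0=2+\sum_{i\ge2}(i-1)m_i$. Hence $R=v_0^2Q$, where $Q$ is homogeneous of degree $d-2$ and the exponent of $v_0$ in the corresponding monomial of $Q$ is $\sum_{i\ge2}(i-1)m_i$. Put $Q^{(j)}=Q(v_0,\dots,v_j,0,\dots,0)$, so that $Q^{(d-2)}=Q$.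

If only $v_0,v_1$ occur, then $m_1=d-2$ and $m_0=2$, so $Q^{(1)}=\binom d2v_1^{d-2}$.

Let $2\le j\le d-2$. The monomials of $Q^{(j)}-Q^{(j-1)}$ are those with $m_j\ge1$ and $m_i=0$ for $i>j$. Their $v_0$-exponent is at least $j-1$, with equality exactly when $m_j=1$ and $m_i=0$ for $2\le i<j$; then $m_1=d-2-j$ and $m_0=j+1$. Therefore
\begin{equation}\label{eq:Qj}
Q^{(j)}\equiv Q^{(j-1)}+c_j\,v_0^{j-1}v_1^{d-2-j}v_j\pmod{v_0^{\,j}},\qquad c_j=\frac{d!}{(j+1)!\,(d-2-j)!}\ne0 .
\end{equation}
The congruence is not an equality in general: for $d=6$, $j=2$, the polynomial $Q$ contains $15v_0^2v_2^2$. For the last index it is an equality. Indeed, if $d\ge4$ and $m_{d-2}\ge1$, then $\sum_i im_i=d-2$ forces $m_{d-2}=1$ and $m_i=0$ for $1\le i<d-2$, so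
\begin{equation}\label{eq:Qlast}
Q=Q^{(d-3)}+d\,v_0^{d-3}v_{d-2}.
\end{equation}

\emph{Step 2: solving $\Psi(p,v)=F_0$.} Put $v_0=q$. We need $v_1,\dots,v_{d-2}\in V_e$ with $Q(q,v_1,\dots,v_{d-2})=z$. If $d=3$, then $Q=3v_1$ and we take $v_1=z/3$. Let $d\ge4$. We choose $v_1,\dots,v_{d-3}$ successively so that $q^j$ divides $z-Q^{(j)}$ for $1\le j\le d-3$. By (I) there is $v_1\in V_e$ with $\binom d2v_1(\xi_i)^{d-2}=z(\xi_i)$ for all $i$, and then $q\mid z-Q^{(1)}$ by (D). Since $z(\xi_i)\ne0$, we have $v_1(\xi_i)\ne0$. Now let $2\le j\le d-3$ and $z-Q^{(j-1)}=q^{j-1}h$ with $h\in V_{(d-1-j)e}$. By (I) there is $v_j\in V_e$ with $c_jv_1(\xi_i)^{d-2-j}v_j(\xi_i)=h(\xi_i)$ for all $i$. By \eqref{eq:Qj},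
\[
z-Q^{(j)}\equiv q^{j-1}\big(h-c_jv_1^{d-2-j}v_j\big)\pmod{q^j},
\]
and the bracket is a form of degree $(d-1-j)e$ divisible by $q$, by (D). At the end, $z-Q^{(d-3)}=q^{d-3}h$ with $h$ of degree $(d-2)e-(d-3)e=e$. Put $v_{d-2}=h/d$. By \eqref{eq:Qlast}, $Q=z$, so $\Psi(p,v)=p^d+q^2z=F_0$.

In all cases $v_1(\xi_i)\ne0$ and $p(\xi_i)\ne0$ for all $i$, while $v_0=q$ is nonzero and vanishes at $\xi_1$. A relation $\alpha v_0+\beta v_1=0$ gives $\beta=0$ at $\xi_1$ and then $\alpha=0$; the same argument applies with $p$ in place of $v_1$.

\emph{Step 3: $D\Psi$ is surjective at $(p,v)$.} Since $\partial v(s)^d/\partial v_j=d\,s^jv(s)^{d-1}$,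
\[
D\Psi_{(p,v)}(\pi,u_0,\dots,u_{d-2})=d\,p^{d-1}\pi+\sum_{j=0}^{d-2}\partial_jR(v)\,u_j,\qquad \partial_jR=d\,[s^{d-2-j}]\,v(s)^{d-1}.
\]
Put $l=d-2-j$. In a monomial of $[s^l]\,v(s)^{d-1}$ we have $\sum_{i\ge1}m_i\le\sum_i im_i=l$, so the exponent of $v_0$ is at least $d-1-l=j+1$. Equality holds only for $v_0^{j+1}v_1^l$, whose coefficient is $\binom{d-1}{l}$. Hence $\partial_jR(v)=q^{j+1}g_j$ with $g_j\in V_{(d-2-j)e}$ and
\[
g_j(\xi_i)=d\binom{d-1}{d-2-j}v_1(\xi_i)^{d-2-j}\ne0,\qquad g_{d-2}=d .
\]
The kernel $K$ of $D\Psi_{(p,v)}$ is defined by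
\begin{equation}\label{eq:kernel}
d\,p^{d-1}\pi+\sum_{j=0}^{d-2}q^{j+1}g_ju_j=0 .
\end{equation}
For $0\le j\le d-2$ let $K_j\subset K$ be the subspace where $\pi=u_0=\dots=u_{j-1}=0$. Evaluating \eqref{eq:kernel} at $\xi_i$ gives $\pi(\xi_i)=0$, so $\pi\in\mathbb Cq$ by (D) and $\dim K/K_0\le1$. For $0\le j\le d-3$, on $K_j$ we divide \eqref{eq:kernel} by $q^{j+1}$ and obtain $g_ju_j\equiv0\pmod q$; thus $u_j(\xi_i)=0$, $u_j\in\mathbb Cq$, and $\dim K_j/K_{j+1}\le1$. On $K_{d-2}$ the equation reads $d\,q^{d-1}u_{d-2}=0$, so $K_{d-2}=0$. Hence $\dim K\le 1+(d-2)=d-1$, and the rank is at least $d(e+1)-(d-1)=de+1=\dim V_n$.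
\end{proof}

Squarefreeness of $q$ gave (D) and (I). The condition on $z$ gave $v_1(\xi_i)\ne0$, which makes each step of both triangular systems solvable. The condition on $p$ controls $\pi$, and Step~3 fails without it: if a linear form $\ell$ divides both $p$ and $q$, then every term on the left of \eqref{eq:kernel} is divisible by $\ell$, so the image of $D\Psi_{(p,v)}$ lies in $\ell V_{n-1}$.

\section{Monomials and covers branched over three points}\label{sec:cover}

\begin{proposition}\label{prop:mono}
Let $d\ge3$, $e\ge1$, $n=de$ and $1\le k\le n-1$. There are $p,q\in V_e$ and $z\in V_{(d-2)e}$ with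
\begin{equation}\label{eq:mono}
x^ky^{n-k}-p^d=q^2z
\end{equation}
such that $q$ is nonzero and squarefree and neither $p$ nor $z$ vanishes at a root of $q$.
\end{proposition}

\begin{example}\label{ex:explicit}
Let $e=1$ and $P(t)=(kt+d-k)/d$. The polynomial $P^d-t^k$ and its derivative $kP^{d-1}-kt^{k-1}$ vanish at $t=1$, and the second derivative there is $(d-1)k^2/d-k(k-1)=k(d-k)/d\ne0$. So \eqref{eq:mono} holds with $p=(kx+(d-k)y)/d$, $q=x-y$ and $z(1,1)\ne0$; for $d=3$, $k=1$ this is \eqref{eq:cubic}. Substituting $x^e,y^e$ for $x,y$ gives \eqref{eq:mono} for the monomials $x^{ke}y^{(d-k)e}$, with $q=x^e-y^e$.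

The first case not of this kind is $d=3$, $e=2$, $k=1$. Try $P=t^2+10t+5b$ and ask that $P^3-\kappa t$ have two double roots. They are critical points of $P^3/t$, hence roots of $3tP'-P=5q_0$ with $q_0=t^2+4t-b$. Modulo $q_0$ we have $P\equiv6(t+b)$ and $(t+b)^3\equiv(3b^2-11b+16)\,t+b(b+4)(b-1)$. For $b=1$ this gives $P^3\equiv1728\,t$, and indeed
\[
(t^2+10t+5)^3-1728\,t=(t^2+4t-1)^2\,(t^2+22t+125),
\]
both sides being $t^6+30t^5+315t^4+1300t^3+1575t^2-978t+125$. The last factor is congruent to $18(t+7)$ modulo $q_0$, and $q_0(-7)=20$, so it is coprime to $q_0$.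
\end{example}

In general we do not solve the equations but reformulate them. Put $t=x/y$ and $P(t)=p(t,1)$, and consider $\beta=P^d/t^k$ as a map $\mathbb P^1\to\mathbb P^1$. If $p$ is squarefree and coprime to $xy$, then $\beta$ has degree $n$, it has $e$ zeros of multiplicity $d$ and two poles of orders $k$ and $n-k$, and \eqref{eq:mono} asks for $e$ double points over the value $1$. This ramification adds up to $e(d-1)+(n-2)+e=2n-2$, which is all that a rational function of degree $n$ has. So we look for a cover branched over $0,1,\infty$ only, and such covers are described by permutations. We recall the two facts needed. For a nonconstant holomorphic map $\beta$ of Riemann surfaces, $m_a$ denotes its multiplicity at a point $a$, that is, $\beta$ has the form $\zeta\mapsto\zeta^{m_a}$ in suitable local coordinates.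

\medskip
\noindent\textbf{Riemann existence theorem} (see, e.g., \cite[Ch.~III.4]{miranda}). Let $\sigma_0,\sigma_1,\sigma_\infty\in S_n$ generate a transitive subgroup and satisfy $\sigma_0\sigma_1\sigma_\infty=1$. Then there are a compact connected Riemann surface $S$ and a holomorphic map $\beta\colon S\to\mathbb P^1$ of degree $n$, unramified outside the fibers over $0,1,\infty$, such that for $b\in\{0,1,\infty\}$ the points of $\beta^{-1}(b)$ correspond to the cycles of $\sigma_b$ (fixed points included) and their multiplicities are the cycle lengths.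

\medskip
\noindent\textbf{Riemann--Hurwitz formula.} If $\beta\colon S\to\mathbb P^1$ has degree $n$ and $S$ has genus $g$, then $2g-2=-2n+\sum_{a\in S}(m_a-1)$.

\medskip
We compose permutations from right to left. The convention does not matter for the existence theorem, because $\sigma_0\sigma_1$ and $\sigma_1\sigma_0$ are conjugate.

\begin{lemma}\label{lem:perm}
Let $d\ge3$, $e\ge1$, $n=de$ and $1\le k\le n-1$. There are $\sigma_0,\sigma_1\in S_n$ that generate a transitive group and such that $\sigma_0$ has $e$ cycles of length $d$, $\sigma_1$ is a product of $e$ disjoint transpositions, and $\sigma_0\sigma_1$ has exactly two cycles, of lengths $k$ and $n-k$.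
\end{lemma}

\begin{proof}
Let $c$ be a permutation and $h\ne h'$. The product $c\,(h\;h')$ sends $h$ to $c(h')$, sends $h'$ to $c(h)$, and agrees with $c$ elsewhere. If $h,h'$ lie in different cycles of $c$, of lengths $l,l'$, these merge into the cycle
\[
\big(h\;\;c(h')\;\cdots\;c^{l'-1}(h')\;\;h'\;\;c(h)\;\cdots\;c^{l-1}(h)\big).
\]
If $h'=c^r(h)$ lies in the cycle of $h$, of length $l$, with $0<r<l$, that cycle splits into $(h'\;c(h)\cdots c^{r-1}(h))$ and $(h\;c^{r+1}(h)\cdots c^{l-1}(h))$, of lengths $r$ and $l-r$. We spend $e-1$ transpositions on merging the cycles of $\sigma_0$ into one and the last transposition on cutting it in the right place.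

\emph{Merging.} There are $\sigma_0$ with $e$ cycles of length $d$ and a product $\tau$ of $e-1$ disjoint transpositions such that $c=\sigma_0\tau$ is an $n$-cycle. For $e=1$ take $\tau=1$. To pass from $e$ to $e+1$, let $\gamma$ be a $d$-cycle on $d$ new points, let $h$ be an old point fixed by $\tau$ (there are $de-2(e-1)>0$ of these), and let $h'$ be a new point. Since $\gamma$ commutes with $\tau$, we have $(\sigma_0\gamma)\big(\tau\,(h\;h')\big)=c\gamma\,(h\;h')$, in which the cycles $c$ and $\gamma$ are merged.

\emph{Cutting.} Let $M$ be the set of fixed points of $\tau$; then $|M|=de-2(e-1)=(d-2)e+2$. Suppose that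
\begin{equation}\label{eq:hh}
h,h'\in M,\qquad h'=c^r(h),\qquad r\in\{k,n-k\}.
\end{equation}
Then $h\neq h'$, and $\sigma_1=\tau\,(h\;h')$ is a product of $e$ disjoint transpositions. The product $\sigma_0\sigma_1=c\,(h\;h')$ has two cycles, of lengths $k$ and $n-k$. An orbit of $\langle\sigma_0,\sigma_1\rangle$ is a union of cycles of $\sigma_1$, so it is invariant under each transposition of $\tau$, hence under $c=\sigma_0\tau$. Since $c$ is an $n$-cycle, the group is transitive.

\emph{Finding $h,h'$ for $d\ge4$.} Here $|M|-n/2=(d-4)e/2+2>0$. The sets $M$ and $c^k(M)$ each contain more than half of the points, so they meet, and \eqref{eq:hh} holds with $r=k$ for any choice of $\sigma_0,\tau$.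

\emph{Finding $h,h'$ for $d=3$.} Now $|M|=e+2\le n/2$ when $e\ge4$, so counting does not suffice and we choose $\sigma_0,\tau$ explicitly (Figure~\ref{fig:chain}). Take points $a_i,m_i,b_i$ for $1\le i\le e$ and put
\[
\sigma_0=\prod_{i=1}^e(a_i\;m_i\;b_i),\qquad\tau=\prod_{i=1}^{e-1}(b_i\;a_{i+1}).
\]
Then $c=\sigma_0\tau$ satisfies $c(m_i)=b_i$ for all $i$, $c(b_i)=\sigma_0(a_{i+1})=m_{i+1}$ for $i<e$, $c(b_e)=a_e$, $c(a_i)=\sigma_0(b_{i-1})=a_{i-1}$ for $i>1$, and $c(a_1)=m_1$. So
\[
c=(m_1\;b_1\;m_2\;b_2\;\cdots\;m_e\;b_e\;a_e\;a_{e-1}\;\cdots\;a_1)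
\]
is a $3e$-cycle. The points $a_1,m_1,\dots,m_e$ lie in $M$, and $m_i=c^{2i-1}(a_1)=c^{2i-2}(m_1)$. The pairs $(a_1,m_i)$ realize $r=1,3,\dots,2e-1$ and the pairs $(m_1,m_i)$ realize $r=2,4,\dots,2e-2$. Since $1\le\min(k,n-k)\le3e/2<2e$, condition \eqref{eq:hh} holds with $r=\min(k,n-k)$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,inner sep=1.5pt}]
\node[draw,fill=black!20,label=below:{\small $8$}] (a1) at (0,0) {$a_1$};
\node[draw,fill=black!20,label=above:{\small $0$}] (m1) at (1,1.5) {$m_1$};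
\node[draw,label=below:{\small $1$}] (b1) at (2,0) {$b_1$};
\node[draw,label=below:{\small $7$}] (a2) at (3.5,0) {$a_2$};
\node[draw,fill=black!20,label=above:{\small $2$}] (m2) at (4.5,1.5) {$m_2$};
\node[draw,label=below:{\small $3$}] (b2) at (5.5,0) {$b_2$};
\node[draw,label=below:{\small $6$}] (a3) at (7,0) {$a_3$};
\node[draw,fill=black!20,label=above:{\small $4$}] (m3) at (8,1.5) {$m_3$};
\node[draw,fill=black!20,label=below:{\small $5$}] (b3) at (9,0) {$b_3$};
\draw[->] (a1) -- (m1); \draw[->] (m1) -- (b1); \draw[->] (b1) -- (a1);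
\draw[->] (a2) -- (m2); \draw[->] (m2) -- (b2); \draw[->] (b2) -- (a2);
\draw[->] (a3) -- (m3); \draw[->] (m3) -- (b3); \draw[->] (b3) -- (a3);
\draw[dashed,thick] (b1) -- (a2); \draw[dashed,thick] (b2) -- (a3);
\end{tikzpicture}
\caption{The permutations for $d=3$, $e=3$. Arrows show $\sigma_0$, dashed edges show the transpositions of $\tau$, and shaded points are fixed by $\tau$. The number next to a point is its position along the $9$-cycle $c=\sigma_0\tau$. One more transposition of two shaded points at distance $r$ along $c$ cuts $c$ into cycles of lengths $r$ and $9-r$.}\label{fig:chain}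
\end{figure}

For $d=2$ the set $M$ has only two points and there is no freedom in the cut. This agrees with Theorem~\ref{thm:B}(b): the monomial $x^ky^{2e-k}$ is a product of two coprime forms of degree $e$ only for $k=e$.

\begin{proof}[Proof of Proposition~\ref{prop:mono}]
Let $\sigma_0,\sigma_1$ be as in Lemma~\ref{lem:perm}, put $\sigma_\infty=(\sigma_0\sigma_1)^{-1}$, and let $\beta\colon S\to\mathbb P^1$ be given by the Riemann existence theorem. Over $0$ there are $e$ points of multiplicity $d$; over $1$ there are $e$ points of multiplicity $2$ and $(d-2)e$ points of multiplicity $1$; over $\infty$ there are two points, of multiplicities $k$ and $n-k$. By Riemann--Hurwitz,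
\[
2g-2=-2n+e(d-1)+e+(k-1)+(n-k-1)=-2 .
\]
So $g=0$, $S\cong\mathbb P^1$, and $\beta$ is a rational function. A M\"obius transformation gives a coordinate $t$ in which the pole of order $k$ is at $t=0$ and the pole of order $n-k$ is at $t=\infty$. The zeros $t_1,\dots,t_e$ of $\beta$ then lie in $\mathbb C^*=\mathbb C\setminus\{0\}$. The rational function $t^k\beta/\prod_i(t-t_i)^d$ has no zeros or poles in $\mathbb C$, so it is a nonzero constant $\mu^d$. With $P=\mu\prod_i(t-t_i)$ we get $\beta=P^d/t^k$, $\deg P=e$ and $P(0)\ne0$.

The polynomial $P^d-t^k=t^k(\beta-1)$ has degree $n$, because $k<n$, and does not vanish at $0$. Its roots are therefore the points of $\beta^{-1}(1)$, with the same multiplicities. Let $q_0$ be the monic polynomial whose roots are the $e$ double points, taken once each. Then $P^d-t^k=q_0^2z_0$, where $\deg z_0=(d-2)e$ and the roots of $z_0$ are the simple points. So $q_0$ is squarefree and coprime to $z_0$. At a root of $q_0$ we have $P^d=t^k\ne0$, so $q_0$ is coprime to $P$.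

Put $p=y^eP(x/y)$, $q=y^eq_0(x/y)$ and $z=-y^{(d-2)e}z_0(x/y)$. Substituting $t=x/y$ and multiplying by $-y^n$ gives \eqref{eq:mono}. Since $\deg q_0=e$ exactly, $y$ does not divide $q$, so the roots of $q$ are the points $(\xi:1)$ with $q_0(\xi)=0$. They are simple, and $p$ and $z$ do not vanish at them.
\end{proof}

The assumption $1\le k\le n-1$ provides the two poles. With a single pole of order $n$ and the same data over $0$ and $1$, Riemann--Hurwitz would give $2g-2=-1$, so no such cover exists.

\section{Proof of Theorems~\ref{thm:A} and \ref{thm:B}(a)}\label{sec:main}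

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
Let $d\ge3$, and let $F\in V_n$ be nonzero and not of the form $\ell^n$. If $F$ had a single root, it would be a scalar times the $n$-th power of a linear form, and the scalar could be absorbed. So $F$ has at least two roots, and the multiplicity $k$ of any one of them satisfies $1\le k\le n-1$. By Propositions~\ref{prop:mono} and \ref{prop:crit}, the monomial $x^ky^{n-k}$ is good, and by Lemma~\ref{lem:torus}, $F$ is regular. Since $D\Phi_f$ is surjective, the implicit function theorem shows that $\Phi^{-1}(F)$ is smooth at $f$ of dimension $d(e+1)-(de+1)=d-1$.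
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The case $d=1$ is trivial, and the case $d=2$ is \eqref{eq:squares}, with $A=B=0$ if $F=0$. Let $d\ge3$. If $F=0$ or $F=\ell^{de}=(\ell^e)^d$, one power suffices. Otherwise apply Theorem~\ref{thm:B}(a).
\end{proof}

\begin{remark}
For $e=1$ the form $\ell^{d}$ must be excluded in Theorem~\ref{thm:B}(a). The $d$-th powers of at most $d+1$ pairwise non-proportional linear forms are linearly independent: after a substitution the forms are multiples of $x+b_iy$ with distinct $b_i$, and the coefficients $\binom dj b_i^{\,j}$ form a Vandermonde matrix up to nonzero factors. If $\ell^d=\sum_{i=1}^df_i^d$ with nonzero, pairwise non-proportional $f_i$, then at most one $f_i$ is proportional to $\ell$, and we obtain a nontrivial relation among such powers.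
\end{remark}

\section{Squares, other fields, and lower bounds}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
The substitution $A=f_1+if_2$, $B=f_1-if_2$ is invertible and gives $f_1^2+f_2^2=AB$. So the points $f\in\Phi^{-1}(F)$ correspond to the pairs $(A,B)\in V_e^2$ with $AB=F$, and $A,B\ne0$ because $F\ne0$. The image of $D\Phi_f$ is $f_1V_e+f_2V_e=AV_e+BV_e$. Let $G$ be a greatest common divisor of $A$ and $B$, of degree $m$. If $A\alpha+B\beta=0$ with $\alpha,\beta\in V_e$, then $(A/G)\alpha=-(B/G)\beta$ with $A/G$ and $B/G$ coprime of degree $e-m$. Hence $(\alpha,\beta)=(hB/G,-hA/G)$ with $h\in V_m$, and every such pair is a solution. So the kernel of $(\alpha,\beta)\mapsto A\alpha+B\beta$ has dimension $m+1$, and $\dim(AV_e+BV_e)=2(e+1)-(m+1)$. This equals $\dim V_{2e}=2e+1$ if and only if $m=0$.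

For $e\ge2$, the form $xy^{2e-1}$ is nonzero and not of the form $\ell^{2e}$. In any factorization into two forms of degree $e$ the factors are multiples of $xy^{e-1}$ and $y^e$, and both are divisible by $y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
Fix $d$ and $e$. Since zero summands are allowed, Theorem~\ref{thm:A} says: for all values of the $n+1$ coefficients of $F$ there exist values of the $d(e+1)$ coefficients of $f_1,\dots,f_d$ that satisfy the $n+1$ equations expressing $F=\sum_i f_i^d$. These are polynomial equations with integer coefficients, so this is a first-order sentence in the language of fields. The theory of algebraically closed fields of characteristic $0$ is complete; that is, any two such fields satisfy the same first-order sentences. The sentence holds over $\mathbb C$, hence over every such field.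
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
The upper bound is Theorem~\ref{thm:A}. The sums of at most $r$ powers form the image of the polynomial map $V_e^{\,r}\to V_{de}$, $(f_i)\mapsto\sum_if_i^d$. If $r(e+1)<de+1$, its $de+1$ coordinate functions are polynomials in fewer than $de+1$ variables, so they are algebraically dependent, and the image lies in a hypersurface. Thus $N(d,e)\,(e+1)\ge de+1$, which is the lower bound. If $d\le e+1$, then $(d-1)(e+1)=de+d-e-1\le de<de+1$, so $N(d,e)\ge d$.

Let $e=1$. The case $d=1$ is covered by $d\le e+1$, so let $d\ge2$, and suppose that $x^{d-1}y$ is a sum of at most $d-1$ powers of linear forms. Discarding zero terms and collecting proportional ones, we get $x^{d-1}y=\sum_{i=1}^rc_i\ell_i^d$ with $1\le r\le d-1$ and nonzero, pairwise non-proportional $\ell_i=\alpha_ix+\beta_iy$. The operator $\beta_i\partial_x-\alpha_i\partial_y$ kills $\ell_i$, hence $\ell_i^d$. These operators commute, so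
\[
\Delta=\prod_{i=1}^r(\beta_i\partial_x-\alpha_i\partial_y)=\sum_{j=0}^r\gamma_j\,\partial_x^{\,r-j}\partial_y^{\,j}
\]
kills the right side. On the left side only $j=0,1$ contribute:
\[
0=\Delta(x^{d-1}y)=\gamma_0\,\frac{(d-1)!}{(d-1-r)!}\,x^{d-1-r}y+\gamma_1\,\frac{(d-1)!}{(d-r)!}\,x^{d-r},
\]
where we use $r\le d-1$. Hence $\gamma_0=\gamma_1=0$. View $\Delta$ as a nonzero binary form of degree $r$ in $\partial_x,\partial_y$. If $r=1$, it is zero, which is absurd. If $r\ge2$, it is divisible by $\partial_y^2$, although its linear factors are pairwise non-proportional. So $x^{d-1}y$ needs $d$ powers, and $N(d,1)=d$.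
\end{proof}

\begin{thebibliography}{9}

\bibitem{miranda}
R.~Miranda, \emph{Algebraic Curves and Riemann Surfaces}.

\bibitem{monic}
\emph{The Monic Rank}, \texttt{https://files-www.mis.mpg.de/mpi-typo3/events-files/slides\_676.pdf}

\end{thebibliography}
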